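\title{Automorphism towers stop below the least admissible ordinal over $\mathcal P(\kappa)$}

\begin{abstract}
The automorphism tower of a centerless group $G$ is obtained by iterating the passage from a group to its automorphism group into the transfinite; its height $\tau(G)$ is the first stage at which nothing new appears. We prove that if $\kappa$ is an infinite cardinal and $A$ is a transitive model of Kripke--Platek set theory with $\mathcal P(\kappa)\in A$, then a single ordinal of $A$ bounds $\tau(G)$ for all centerless groups $G$ of cardinality $\kappa$. This refutes the conjecture that, consistently, the least strict upper bound of these heights is the successor of the height of the least such model. The proof attaches to every object that never enters the tower a countable certificate of this fact. We also prove the analogous theorem for normalizer towers, with examples showing what happens when the certificates are missing from $A$.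
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a \emph{centerless} group, that is, a group with trivial center. For $g\in G$ let $\iota_g$ be the inner automorphism $h\mapsto ghg^{-1}$, and let $\iota_G\colon G\to\operatorname{Aut}(G)$ be the homomorphism $g\mapsto\iota_g$. Its kernel is the center of $G$, so $\iota_G$ is an embedding. The identity
\begin{equation}\label{eq:inner}
\varphi\,\iota_g\,\varphi^{-1}=\iota_{\varphi(g)}\qquad(\varphi\in\operatorname{Aut}(G),\ g\in G)
\end{equation}
shows that $\iota_G[G]$ is normal in $\operatorname{Aut}(G)$ and that only the identity commutes with all inner automorphisms. Hence $\operatorname{Aut}(G)$ is centerless, and the construction can be repeated. The \emph{automorphism tower} of $G$ is the direct system of groups $G_\alpha$, indexed by all ordinals, and embeddings $\iota_{\alpha,\beta}\colon G_\alpha\to G_\beta$ for $\alpha<\beta$, given by $G_0=G$, by $G_{\alpha+1}=\operatorname{Aut}(G_\alpha)$ with $\iota_{\alpha,\alpha+1}=\iota_{G_\alpha}$, and by letting $G_\lambda$, for a limit ordinal $\lambda$, be the direct limit of the earlier groups with its limit maps. A central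 element of $G_\lambda$ comes from a central element of an earlier group, so all $G_\alpha$ are centerless. The \emph{height} $\tau(G)$ is the least $\alpha$ such that $\iota_{\alpha,\alpha+1}$ is an isomorphism. From that stage on the tower is constant.

Thus $\tau(G)=0$ says that all automorphisms of $G$ are inner. This holds for $S_3$: an automorphism is determined by how it permutes the three transpositions, so there are at most six automorphisms, and six are inner. The tower of the infinite dihedral group, on the other hand, still grows at the step from $\omega$ to $\omega+1$ (Example~\ref{ex:dihedral}). The groups $G_\alpha$ may become larger than $G$, so it is not evident that the tower stops at all. Thomas (1998) proved that it does: if $G$ is an infinite centerless group of cardinality $\kappa$, then $\tau(G)<(2^\kappa)^+$. One may therefore define $\tau^c_\kappa$ as the least ordinal such that $\tau(G)<\tau^c_\kappa$ for every centerless group $G$ with $|G|=\kappa$, and ask for good upper bounds.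

The tower is built by a recursion in which each step is simple once all subsets of $\kappa$ are at hand. The natural yardstick for the length of such a recursion is Kripke--Platek set theory KP, the fragment of set theory that supports definitions by recursion with existential steps; it is recalled in Section~\ref{sec:kp}. For an infinite cardinal $\kappa$, let $\delta_{\mathcal P(\kappa)}$ be the ordinal height of the least transitive model of KP that has $\mathcal P(\kappa)$ as an element. One such model has height $(2^\kappa)^+$ (Remark~\ref{rem:hlambda}), so $\delta_{\mathcal P(\kappa)}\le(2^\kappa)^+$. It is known (L., 2012) that for every infinite cardinal $\kappa$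
\[
\text{either}\quad\tau^c_\kappa<\delta_{\mathcal P(\kappa)}\quad\text{or}\quad\tau^c_\kappa=\delta_{\mathcal P(\kappa)}+1 .
\]
The second alternative holds exactly if some centerless group of cardinality $\kappa$ has a tower of height $\delta_{\mathcal P(\kappa)}$. The following was posed in \cite{talk}.

\begin{quote}
\textbf{Conjecture.} It is consistent with ZFC that $\tau^c_\kappa=\delta_{\mathcal P(\kappa)}+1$ holds for some infinite cardinal $\kappa$.
\end{quote}

We show that the conjecture is false. Cardinals are initial ordinals, $\mathrm{On}$ is the class of ordinals, and DC is the principle of dependent choices: if $R$ is a relation on a set $X$ such that every $u\in X$ has some $v\in X$ with $u\mathrel Rv$, then every $u_0\in X$ begins a sequence $\langle u_n\mid n<\omega\rangle$ with $u_n\mathrel Ru_{n+1}$ for all $n$.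

\begin{theorem}[ZFC; in fact ZF${}+{}$DC]\label{thm:main}
Let $\kappa$ be an infinite cardinal and let $A$ be a transitive model of KP with $\mathcal P(\kappa)\in A$. Then there is an ordinal $\beta\in A$ such that $\tau(G)\le\beta$ for every centerless group $G$ with $|G|=\kappa$.
\end{theorem}

\begin{corollary}\label{cor:main}
ZFC proves that $\tau^c_\kappa<\delta_{\mathcal P(\kappa)}$ for every infinite cardinal $\kappa$. In particular, the conjecture is false.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} to the least transitive model $A$ of KP with $\mathcal P(\kappa)\in A$. Its height $\delta_{\mathcal P(\kappa)}$ is a limit ordinal, so $\tau^c_\kappa\le\beta+1<\delta_{\mathcal P(\kappa)}$.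
\end{proof}

The proof of Theorem~\ref{thm:main} uses neither Thomas' bound nor the dichotomy.

Both the plausibility of the conjecture and the reason for its failure are visible in a simpler relative of the automorphism tower. For a subgroup $H$ of a group $\Gamma$, the \emph{normalizer tower} of $H$ in $\Gamma$ is the increasing chain of subgroups
\[
N_0=H,\qquad N_{\alpha+1}=N_\Gamma(N_\alpha)=\{e\in\Gamma\mid eN_\alpha e^{-1}=N_\alpha\},\qquad N_\lambda=\bigcup_{\alpha<\lambda}N_\alpha\quad(\lambda\text{ limit}),
\]
and its \emph{height} is the least $\alpha$ with $N_{\alpha+1}=N_\alpha$. We say that $H\le\Gamma$ \emph{are in} $A$ if $H$, $\Gamma$ and the multiplication of $\Gamma$ are elements of $A$.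

\begin{theorem}[ZF${}+{}$DC]\label{thm:norm}
Let $A$ be a transitive model of KP with $\omega\in A$, and let $\delta=A\cap\mathrm{On}$.
\begin{enumerate}
\item[(a)] If $H\le\Gamma$ are in $A$, then the normalizer tower of $H$ in $\Gamma$ has height at most $\delta$.
\item[(b)] If moreover every $\omega$-sequence of elements of $\Gamma$ lies in $A$, then the height is less than $\delta$.
\item[(c)] The hypothesis in \textup{(b)} cannot be dropped: for $A=L_{\omega_1^{CK}}$ there are countable groups $H\le\Gamma$ in $A$ whose tower has height exactly $\omega_1^{CK}=\delta$.
\item[(d)] For every $\beta<\delta$ there are $H\le\Gamma$ in $A$ whose tower has height exactly $\beta$. Consequently, if $A$ is closed under $\omega$-sequences, then \textup{(b)} applies to all pairs $H\le\Gamma$ in $A$ and its bound cannot be lowered.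
\end{enumerate}
\end{theorem}

By (a) and (c), the axioms of KP alone give the bound $\delta$ and nothing better, and this makes a tower of height exactly $\delta_{\mathcal P(\kappa)}$ a reasonable guess. Part (b) shows what the guess overlooks. That an element enters the tower below $\delta$ is an existential statement over $A$. That it never enters is certified by an $\omega$-sequence, so if $A$ contains these sequences, this statement is existential over $A$ too, and the collection principle of KP bounds all witnesses strictly below $\delta$. A model containing $\mathcal P(\kappa)$ contains the sequences that are relevant for automorphism towers.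

Theorem~\ref{thm:norm} is not needed for Theorem~\ref{thm:main}, but the proof of its parts (a) and (b) in Section~\ref{sec:norm} is the model for the main proof, which occupies Sections~\ref{sec:types}--\ref{sec:refute}. Parts (c) and (d) are proved in Section~\ref{sec:trees}.

\section{Transitive models of Kripke--Platek set theory}\label{sec:kp}

A formula of set theory is $\Delta_0$ if all its quantifiers are bounded, that is, of the form $\forall u\in v$ or $\exists u\in v$. Such formulas have the same meaning in a transitive set as in the universe. A nonempty transitive set $A$ is a model of KP if it is closed under pairing and union and satisfies the following for all $\Delta_0$ formulas $\varphi$ with parameters in $A$ and all $a\in A$. \emph{Separation}: $\{u\in a\mid\varphi(u)\}\in A$. \emph{Collection}: if for every $u\in a$ there is $v\in A$ with $\varphi(u,v)$, then there is $b\in A$ such that for every $u\in a$ there is $v\in b$ with $\varphi(u,v)$. The \emph{height} of $A$ is the ordinal $\delta=A\cap\mathrm{On}$. It is a limit ordinal, since $\alpha\in A$ implies $\alpha\cup\{\alpha\}\in A$.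

\begin{remark}\label{rem:hlambda}
In ZFC, let $\lambda$ be a regular uncountable cardinal and let $\mathsf H(\lambda)$ be the set of all sets whose transitive closure has cardinality less than $\lambda$. By regularity, every subset of $\mathsf H(\lambda)$ of cardinality less than $\lambda$ is an element of $\mathsf H(\lambda)$. Hence $\mathsf H(\lambda)$ is a transitive model of KP of height $\lambda$ that is closed under $\omega$-sequences. For $\lambda=(2^\kappa)^+$ it contains $\mathcal P(\kappa)$, and Theorem~\ref{thm:main} applied to it gives Thomas' bound.
\end{remark}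

A relation on $A$ is $\Sigma_1$ if it is defined in $A$ by a formula $\exists v\,\varphi$ with $\varphi$ a $\Delta_0$ formula with parameters in $A$. It is $\Delta_1$ if both it and its complement in $A$ are $\Sigma_1$. A function from a subset of $A$ to $A$ is $\Sigma_1$ if its graph is. A $\Sigma_1$ function whose domain is $\Delta_1$ is always extended to all of $A$ by the value $\emptyset$ and is then called \emph{total}. We use the following standard facts \cite[Ch.~I]{barwise}; besides them, $A$ is closed under Cartesian products.
\begin{enumerate}
\item[(K1)] The $\Sigma_1$ relations are closed under conjunction, disjunction, existential quantification over $A$ and bounded quantification. The $\Delta_1$ relations are closed under Boolean operations, bounded quantification and substitution of total $\Sigma_1$ functions, also in the bounds of quantifiers.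
\item[(K2)] ($\Delta_1$-separation) If $R$ is $\Delta_1$, then $(a,z)\mapsto\{u\in a\mid R(u,z)\}$ is a total $\Sigma_1$ function; in particular its values lie in $A$.
\item[(K3)] ($\Sigma_1$-collection) Collection holds for $\Sigma_1$ relations.
\item[(K4)] ($\Sigma_1$-replacement) If $F$ is a $\Sigma_1$ function and $a\in A$ is contained in its domain, then $F{\upharpoonright}a$ and $F[a]$ lie in $A$, and they are $\Sigma_1$ functions of $a$ and of any parameters.
\item[(K5)] ($\Sigma_1$-recursion) If $\Psi$ is a total $\Sigma_1$ function, then the function $F$ on $\delta\times A$ with $F(\alpha,z)=\Psi(\alpha,z,\langle F(\xi,z)\mid\xi<\alpha\rangle)$ is a total $\Sigma_1$ function. Recursion on the length of a finite sequence is a special case.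
\end{enumerate}

Collection will be used in two forms.

\begin{lemma}[Bounding]\label{lem:bound}
Let $a\in A$ and let $R$ be $\Sigma_1$. If for every $u\in a$ there is $\gamma<\delta$ with $R(u,\gamma)$, then there is $\beta<\delta$ such that for every $u\in a$ there is $\gamma\le\beta$ with $R(u,\gamma)$.
\end{lemma}

\begin{proof}
Apply (K3) to the relation ``$\gamma$ is an ordinal and $R(u,\gamma)$'' to get $b\in A$, and let $\beta=\bigcup(b\cap\mathrm{On})$.
\end{proof}

\begin{lemma}[Closure points]\label{lem:closure}
Assume $\omega\in A$. Let $\langle X_\alpha\mid\alpha\le\delta\rangle$ be an increasing chain of sets with $X_\lambda=\bigcup_{\alpha<\lambda}X_\alpha$ for all limits $\lambda\le\delta$, such that $\alpha\mapsto X_\alpha$ is a $\Sigma_1$ function from $\delta$ to $A$. Let $F\colon X_\delta\times\{\pm1\}\to X_\delta$ be a $\Sigma_1$ function. Then for every $\gamma<\delta$ there is $\beta$ with $\gamma<\beta<\delta$ and $F[X_\beta\times\{\pm1\}]\subseteq X_\beta$.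
\end{lemma}

\begin{proof}
By (K4), $\eta\mapsto Y_\eta=F[X_\eta\times\{\pm1\}]$ is a $\Sigma_1$ function from $\delta$ to $A$. Every $y\in Y_\eta$ lies in some $X_\xi$ with $\xi<\delta$, so by Lemma~\ref{lem:bound} there is one $\xi<\delta$ with $Y_\eta\subseteq X_\xi$. Let $\eta^+$ be the least $\xi>\eta$ with $Y_\eta\subseteq X_\xi$. The condition on $(\eta,\xi)$ is $\Delta_1$ by (K1), so $\eta\mapsto\eta^+$ is $\Sigma_1$. Put $\beta_0=\gamma$ and $\beta_{k+1}=\beta_k^+$. By (K5), (K4) and $\omega\in A$, the sequence $\langle\beta_k\mid k<\omega\rangle$ is an element of $A$, so $\beta=\sup_k\beta_k<\delta$. The sequence is strictly increasing, so $\beta$ is a limit, $X_\beta=\bigcup_kX_{\beta_k}$, and $F$ maps $X_{\beta_k}\times\{\pm1\}$ into $X_{\beta_{k+1}}\subseteq X_\beta$.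
\end{proof}

\section{Normalizer towers and descents}\label{sec:norm}

We begin with a tower that can be computed by hand.

\begin{example}\label{ex:dihedral}
Let $\Gamma$ be the group of affine maps $z\mapsto uz+d$ of $\mathbb Q$, with $u\ne0$. Conjugating $z\mapsto vz+c$ by $a\colon z\mapsto uz+d$ gives $z\mapsto vz+uc+(1-v)d$. For the translations $\sigma_c\colon z\mapsto z+c$ and the reflections $r_c\colon z\mapsto -z+c$ this reads
\[
a\sigma_ca^{-1}=\sigma_{uc},\qquad ar_ca^{-1}=r_{uc+2d}.
\]
For a nonzero additive subgroup $L$ of $\mathbb Q$ let $D(L)=\{\sigma_c,r_c\mid c\in L\}$. By the two formulas, $a$ normalizes $D(L)$ if and only if $uL=L$ and $2d\in L$. Let $H=D(\mathbb Z)$, the infinite dihedral group. Then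
\[
N_n=D(2^{-n}\mathbb Z),\qquad N_\omega=D(\mathbb Z[\tfrac12]),\qquad N_{\omega+1}=\{z\mapsto\pm2^kz+d\mid k\in\mathbb Z,\ d\in\mathbb Z[\tfrac12]\}.
\]
Conjugation preserves the linear coefficient $v$, so an element normalizing $N_{\omega+1}$ normalizes its subgroup $N_\omega$ of maps with $v=\pm1$. Hence $N_{\omega+2}=N_{\omega+1}$, and the height is $\omega+1$.

Up to stage $\omega+1$ this is also the automorphism tower of $H$. Indeed, an automorphism $\varphi$ of $D(L)$ preserves the set of translations, which are the elements not of order $2$. It acts on them as an additive automorphism of $L$, which is multiplication by some $u$ with $uL=L$, and it sends $r_0$ to some $r_c$. So $\varphi$ is conjugation by $z\mapsto uz+c/2$, and no other element of $\Gamma$ induces $\varphi$. Hence $\operatorname{Aut}(D(L))=N_\Gamma(D(L))$, and $\tau(H)\ge\omega+1$.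

Now take $e_0\in\Gamma$ and conjugate the fixed element $r_0\in H$ repeatedly: $e_{n+1}=e_nr_0e_n^{-1}$. For $e_0=\sigma_{1/8}$ we get $\sigma_{1/8},r_{1/4},r_{1/2},r_1$. These elements enter the tower at stages $3,2,1,0$; the stage drops at each step until $H$ is reached. For $e_0=\sigma_{1/3}$ we get $\sigma_{1/3},r_{2/3},r_{4/3},\dots$, and $H$ is never reached. Since the stage cannot drop forever, this sequence alone shows that $\sigma_{1/3}$ never enters the tower. Finally let $e_0\colon z\mapsto3z$. Conjugation by $e_0$ maps $z\mapsto vz+c$ to $z\mapsto vz+3c$, so $e_0N_\gamma e_0^{-1}\subseteq N_\gamma$ for all $\gamma$. Here one has to conjugate by the inverse: $e_0^{-1}\sigma_1e_0=\sigma_{1/3}$, and the previous sequence takes over.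
\end{example}

\begin{definition}\label{def:descent}
Let $H\le\Gamma$, let $\gamma$ be an ordinal and $e\in\Gamma$. A \emph{descent from $e$ over $\gamma$} is a sequence $\langle e_n\mid n<\omega\rangle$ in $\Gamma\setminus N_\gamma$ with $e_0=e$ such that for every $n$ there are $b\in N_\gamma$ and $\varepsilon=\pm1$ with $e_{n+1}=e_n^\varepsilon be_n^{-\varepsilon}$.
\end{definition}

\begin{lemma}\label{lem:descent}
If there is a descent from $e$ over some $\gamma$, then $e\notin N_\alpha$ for every ordinal $\alpha$.
\end{lemma}

\begin{proof}
Suppose that $e_n$ lies in some stage of the tower, and consider the first such stage. It is larger than $\gamma$, and it is not a limit because the chain is continuous. So it is a successor $\rho_n+1$ with $\rho_n\ge\gamma$. Then $e_n$ and $e_n^{-1}$ normalize $N_{\rho_n}\supseteq N_\gamma$, hence $e_{n+1}\in N_{\rho_n}$. Thus $e_{n+1}$ lies in the tower as well, and $\rho_{n+1}+1\le\rho_n$. If $e_0$ were in the tower, we would obtain $\rho_0>\rho_1>\cdots$, which is impossible.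
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:norm}\textup{(a)} and \textup{(b)}]
The normalizer of $X\subseteq\Gamma$ is the set of $e\in\Gamma$ with $ebe^{-1},e^{-1}be\in X$ for all $b\in X$, a $\Delta_0$ condition. By (K2) and (K5), $\alpha\mapsto N_\alpha$ is a $\Sigma_1$ function from $\delta$ to $A$, and $N_\delta=\bigcup_{\alpha<\delta}N_\alpha$.

(a) Let $e$ normalize $N_\delta$. Lemma~\ref{lem:closure}, applied to $F(b,\varepsilon)=e^\varepsilon be^{-\varepsilon}$, gives $\beta<\delta$ with $e^\varepsilon N_\beta e^{-\varepsilon}\subseteq N_\beta$ for both signs. So $e\in N_{\beta+1}\subseteq N_\delta$. Thus $N_{\delta+1}=N_\delta$.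

(b) We first show that for every $e\in\Gamma\setminus N_\delta$ there is a descent from $e$ over some $\gamma<\delta$ that lies in $A$. By (a), an element $e'\notin N_\delta$ does not normalize $N_\delta$, so $e'^{\,\varepsilon}be'^{\,-\varepsilon}\notin N_\delta$ for some $b\in N_\delta$ and some sign $\varepsilon$. By DC there is a sequence $\langle e_n\mid n<\omega\rangle$ in $\Gamma\setminus N_\delta$ with $e_0=e$ such that for every $n$ there is $\gamma<\delta$ with
\[
\exists b\in N_\gamma\ \exists\varepsilon\in\{\pm1\}\quad e_{n+1}=e_n^\varepsilon be_n^{-\varepsilon}.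
\]
The elements $b$ may enter the tower at later and later stages, and this is where the hypothesis is first used: the sequence lies in $A$, so the displayed condition on $(n,\gamma)$ is $\Delta_1$, and Lemma~\ref{lem:bound} with $a=\omega$ gives one $\gamma<\delta$ that works for all $n$. The sequence is a descent over $\gamma$.

Therefore, for every $e\in\Gamma$ there is $\gamma<\delta$ such that $e\in N_\gamma$ or $A$ contains a descent from $e$ over $\gamma$. This condition on $(e,\gamma)$ is $\Sigma_1$, so Lemma~\ref{lem:bound} with $a=\Gamma$ bounds the witnesses by some $\beta<\delta$. If $e\in N_{\beta+1}$, then by Lemma~\ref{lem:descent} there is no descent from $e$, so $e\in N_\gamma$ for some $\gamma\le\beta$. Hence $N_{\beta+1}=N_\beta$.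
\end{proof}

\section{The automorphism tower as a chain of types}\label{sec:types}

For Sections~\ref{sec:types}--\ref{sec:refute} fix $\kappa$ and $A$ as in Theorem~\ref{thm:main}, and let $\delta=A\cap\mathrm{On}$. We shall see that the automorphism tower of $G$ up to stage $\delta$ is the normalizer tower of $G$ in $G_\delta$. Theorem~\ref{thm:norm}(b) does not apply, because we do not know that a copy of $G_\delta$ lies in $A$; this is close to what has to be proved. We therefore name the elements of $G_\delta$ by subsets of a set $W$ that injects into $\kappa$. Then $\mathcal P(W)\in A$ takes the place of $\Gamma$. It is not a group, and the work consists in making sense of conjugation by a subset of $W$ that may not be the name of anything.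

Let $G$ be a centerless group with underlying set $\kappa$. Identify each $G_\alpha$, $\alpha<\delta$, with its image in $G_\delta$. Then $\langle G_\alpha\mid\alpha\le\delta\rangle$ is an increasing chain, continuous at limits, and \eqref{eq:inner} gives for $\alpha<\delta$:
\begin{equation}\label{eq:star}
\begin{array}{c}
G_\alpha\trianglelefteq G_{\alpha+1}\text{, and every automorphism of $G_\alpha$ is conjugation}\\
\text{by exactly one element of }G_{\alpha+1}.
\end{array}
\end{equation}

\begin{lemma}\label{lem:central}
\begin{enumerate}
\item[(a)] $C_{G_\delta}(G)=1$. Hence if $e,e'\in G_\delta$ and $ege^{-1}=e'ge'^{-1}$ for all $g\in G$, then $e=e'$.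
\item[(b)] $N_{G_\delta}(G_\alpha)=G_{\alpha+1}$ for all $\alpha<\delta$. Hence $\langle G_\alpha\mid\alpha\le\delta\rangle$ is the normalizer tower of $G$ in $G_\delta$ up to stage $\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show $C_{G_\beta}(G)=1$ by induction on $\beta\le\delta$. For $\beta=0$ this is the hypothesis on $G$, and at limits it follows from continuity. Assume $C_{G_\beta}(G)=1$ and let $c\in G_{\beta+1}$ centralize $G$. We show by induction on $\xi\le\beta$ that $c$ centralizes $G_\xi$; again limits are handled by continuity. Let $\xi+1\le\beta$, let $c$ centralize $G_\xi$, and let $a\in G_{\xi+1}$. For $y\in G_\xi$ both $y$ and $aya^{-1}$ lie in $G_\xi$ and commute with $c$, so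
\[
aya^{-1}=c\,aya^{-1}c^{-1}=(cac^{-1})\,y\,(cac^{-1})^{-1}.
\]
Thus $a^{-1}cac^{-1}$ centralizes $G_\xi\supseteq G$. It lies in $G_\beta$, because $a\in G_\beta$ and $c$ normalizes $G_\beta$. So $a^{-1}cac^{-1}=1$, that is, $c$ commutes with $a$. We conclude that $c$ centralizes $G_\beta$, and $c=1$ by the uniqueness in \eqref{eq:star}. For the second sentence, note that $e'^{-1}e$ centralizes $G$.

(b) By \eqref{eq:star}, $G_{\alpha+1}$ normalizes $G_\alpha$. If $e\in G_\delta$ normalizes $G_\alpha$, then conjugation by $e$ agrees on $G_\alpha$ with conjugation by some $a\in G_{\alpha+1}$, and $e=a$ by (a).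
\end{proof}

By (a), an element $e$ is determined by the conjugates $ege^{-1}$, $g\in G$. These enter the tower earlier than $e$ if $e\notin G$, so they are in turn determined by conjugates that enter still earlier, and so on down to $G$. All this information is stored in the equations over $G$ that $e$ satisfies.

Let $W$ be the set of finite words over the alphabet $G\sqcup\{x,x^{-1}\}$, where $x$ and $x^{-1}$ are two new letters. For $w\in W$ and $e\in G_\delta$ let $w(e)\in G_\delta$ be the value of $w$ when $x$ is read as $e$ and $x^{-1}$ as $e^{-1}$. The \emph{type} of $e$ is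
\[
t(e)=\{w\in W\mid w(e)=1\}.
\]
For $g\in G$ and $\varepsilon=\pm1$ let $w[x^\varepsilon gx^{-\varepsilon}]$ be the word obtained from $w$ by replacing each letter $x$ by the three letters $x^\varepsilon gx^{-\varepsilon}$ and each letter $x^{-1}$ by $x^\varepsilon g^{-1}x^{-\varepsilon}$. For an arbitrary set $p\subseteq W$ put
\[
p^{(g,\varepsilon)}=\{w\in W\mid w[x^\varepsilon gx^{-\varepsilon}]\in p\}.
\]
The value of $w[x^\varepsilon gx^{-\varepsilon}]$ at $e$ is $w(e^\varepsilon ge^{-\varepsilon})$, so
\begin{equation}\label{eq:one}
t(e)^{(g,\varepsilon)}=t(e^\varepsilon ge^{-\varepsilon}).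
\end{equation}

\begin{lemma}[cf.\ Kaplan--Shelah]\label{lem:inj}
The map $t\colon G_\delta\to\mathcal P(W)$ is injective.
\end{lemma}

\begin{proof}
We show by induction on $\alpha\le\delta$ that $y\in G_\alpha$, $z\in G_\delta$ and $t(y)=t(z)$ imply $y=z$. For $\alpha=0$, the two-letter word $xy^{-1}$ lies in $t(y)=t(z)$, so $z=y$. At limits, $y$ lies in an earlier group. Let $y\in G_{\alpha+1}$ and $g\in G$. Then $ygy^{-1}\in G_\alpha$, and $t(ygy^{-1})=t(zgz^{-1})$ by \eqref{eq:one}, so $ygy^{-1}=zgz^{-1}$. Lemma~\ref{lem:central}(a) gives $y=z$.
\end{proof}

We regard a group as a pair $\mathcal G=(T,M)$ of a set and the graph $M\subseteq T^3$ of its multiplication. For $\alpha\le\delta$ let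
\[
T_\alpha=t[G_\alpha],\qquad M_\alpha=\{(t(a),t(b),t(ab))\mid a,b\in G_\alpha\},\qquad\mathcal G_\alpha=(T_\alpha,M_\alpha).
\]
By Lemma~\ref{lem:inj}, $t$ is an isomorphism from $G_\alpha$ onto $\mathcal G_\alpha$, and $t(e)\in T_\alpha$ if and only if $e\in G_\alpha$. The groups $\mathcal G_\alpha$ form an increasing chain, and at limits both $T_\alpha$ and $M_\alpha$ are the unions of the earlier sets.

Equation \eqref{eq:one} computes the type of a conjugate of an element of $G$ from $t(e)$ alone. Descents require conjugates of elements $b\in G_\gamma$. To decide whether $w(e^\varepsilon be^{-\varepsilon})=1$, conjugate by $e^{-\varepsilon}$: the question becomes whether $w$ has value $1$ when $x$ is read as $b$ and each letter $g$ as $e^{-\varepsilon}ge^\varepsilon$. If these conjugates lie in $G_\gamma$, the question is decided inside $G_\gamma$. This suggests the following definition, which makes sense for every $p\subseteq W$.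

\begin{definition}\label{def:conj}
Let $\mathcal G=(T,M)$ be a group with $T\subseteq\mathcal P(W)$. A set $p\subseteq W$ is \emph{grounded in $\mathcal G$} if $p^{(g,\varepsilon)}\in T$ for all $g\in G$ and $\varepsilon=\pm1$. In this case, for $y\in T$ and $\varepsilon=\pm1$, let $p\langle y,\varepsilon\rangle_{\mathcal G}$ be the set of all $w\in W$ whose value in $\mathcal G$ is the identity when $x$ is read as $y$, $x^{-1}$ as $y^{-1}$, and each letter $g\in G$ as $p^{(g,-\varepsilon)}$. For $\mathcal G=\mathcal G_\gamma$ we say \emph{$\gamma$-grounded} and write $p\langle y,\varepsilon\rangle_\gamma$.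
\end{definition}

\begin{lemma}\label{lem:conj}
Let $\gamma\le\gamma'\le\delta$.
\begin{enumerate}
\item[(a)] If $p\subseteq W$ is $\gamma$-grounded, then it is $\gamma'$-grounded, and $p\langle y,\varepsilon\rangle_{\gamma'}=p\langle y,\varepsilon\rangle_\gamma$ for $y\in T_\gamma$.
\item[(b)] Let $e\in G_\delta$. Then $t(e)$ is $\gamma$-grounded if and only if $e^\varepsilon ge^{-\varepsilon}\in G_\gamma$ for all $g\in G$ and $\varepsilon=\pm1$. In this case $t(e)\langle t(b),\varepsilon\rangle_\gamma=t(e^\varepsilon be^{-\varepsilon})$ for all $b\in G_\gamma$.
\end{enumerate}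
\end{lemma}

\begin{proof}
(a) The value of a word is the same in $\mathcal G_\gamma$ and in the larger group $\mathcal G_{\gamma'}$.

(b) The equivalence follows from \eqref{eq:one}. For the formula, the letters $x$ and $g$ are read as $t(b)$ and $t(e^{-\varepsilon}ge^\varepsilon)$. The elements $b$ and $e^{-\varepsilon}ge^\varepsilon$ of $G_\gamma$ are the conjugates by $e^{-\varepsilon}$ of $e^\varepsilon be^{-\varepsilon}$ and $g$, so the value of $w$ in $\mathcal G_\gamma$ is $t\bigl(e^{-\varepsilon}\,w(e^\varepsilon be^{-\varepsilon})\,e^\varepsilon\bigr)$. It is the identity if and only if $w(e^\varepsilon be^{-\varepsilon})=1$.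
\end{proof}

The next lemma describes $\mathcal G_{\alpha+1}$ in terms of $\mathcal G_\alpha$ without quantifying over automorphisms: a candidate $p$ carries its own automorphism.

\begin{lemma}\label{lem:next}
Let $\alpha<\delta$. A set $p\subseteq W$ lies in $T_{\alpha+1}$ if and only if the following two conditions hold.
\begin{enumerate}
\item[(i)] $p$ is $\alpha$-grounded, and the maps $F^p_\varepsilon\colon y\mapsto p\langle y,\varepsilon\rangle_\alpha$, $\varepsilon=\pm1$, are mutually inverse automorphisms of $\mathcal G_\alpha$.
\item[(ii)] $p=\{w\in W\mid u^p_w(t(h))=t(h)\text{ for all }h\in G\}$, where $u^p_w$ is the composition of maps $T_\alpha\to T_\alpha$ obtained from $w$ by reading $x^\varepsilon$ as $F^p_\varepsilon$ and $g\in G$ as conjugation by $t(g)$ in $\mathcal G_\alpha$.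
\end{enumerate}
For $p,q,r\in T_{\alpha+1}$ we have $(p,q,r)\in M_{\alpha+1}$ if and only if $r^{(g,1)}=p\langle q^{(g,1)},1\rangle_\alpha$ for all $g\in G$.
\end{lemma}

\begin{proof}
For $a\in G_{\alpha+1}$ let $c_a$ be the automorphism $t(b)\mapsto t(aba^{-1})$ of $\mathcal G_\alpha$. By \eqref{eq:star}, $a\mapsto c_a$ is an isomorphism from $G_{\alpha+1}$ onto $\operatorname{Aut}(\mathcal G_\alpha)$. Suppose $F^p_\varepsilon=c_{a^\varepsilon}$ for both signs. Then $u^p_w=c_{w(a)}$. This map fixes all $t(h)$ if and only if $w(a)$ centralizes $G$, that is, if and only if $w(a)=1$. So in this situation the right side of (ii) is $t(a)$.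

If $p=t(a)$ with $a\in G_{\alpha+1}$, then $a$ normalizes $G_\alpha$, so Lemma~\ref{lem:conj}(b) shows that $p$ is $\alpha$-grounded and $F^p_\varepsilon=c_{a^\varepsilon}$. Hence (i) and (ii) hold. Conversely, if (i) holds, then $F^p_1=c_a$ for some $a\in G_{\alpha+1}$ and $F^p_{-1}=c_a^{-1}=c_{a^{-1}}$, and (ii) says that $p=t(a)$.

Let $p=t(a)$, $q=t(b)$, $r=t(c)$ with $a,b,c\in G_{\alpha+1}$. Then $r^{(g,1)}=t(cgc^{-1})$, $q^{(g,1)}=t(bgb^{-1})\in T_\alpha$ and $p\langle q^{(g,1)},1\rangle_\alpha=t\bigl(ab\,g\,(ab)^{-1}\bigr)$. By Lemmas~\ref{lem:inj} and~\ref{lem:central}(a), the stated condition is equivalent to $c=ab$.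
\end{proof}

\begin{remark}\label{rem:impostor}
Condition (ii) cannot be omitted. The one-letter word $x$ is not of the form $w[x^\varepsilon gx^{-\varepsilon}]$. Let $a\in G_{\alpha+1}$, and let $p$ differ from $t(a)$ exactly in this word. Then $p^{(g,\varepsilon)}=t(a)^{(g,\varepsilon)}$ for all $g$ and $\varepsilon$, so $p$ satisfies (i). But $p\notin T_\delta$: if $p=t(e)$, then $e$ and $a$ conjugate $G$ in the same way by \eqref{eq:one}, so $e=a$ and $p=t(a)$. Such impostors act like elements of the tower without being types.
\end{remark}

\section{The tower inside $A$}\label{sec:inside}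

Since $\omega,\kappa\in\mathcal P(\kappa)\in A$ and $A$ is transitive, $\omega,\kappa\in A$. We take the alphabet to be the ordinal $\kappa+2$, with $x=\kappa$ and $x^{-1}=\kappa+1$, so that $W={}^{<\omega}(\kappa+2)$ is the same set for all groups on $\kappa$. Let $\mathfrak M$ be the set of all $m\subseteq\kappa^3$ that are the graph of the multiplication of a centerless group on $\kappa$. When the group is given by $m\in\mathfrak M$, we indicate this by a superscript, as in $t^m$, $T^m_\alpha$, $\mathcal G^m_\alpha$.

\begin{lemma}\label{lem:coding}
The sets $W$, $\mathcal P(W)$ and $\mathfrak M$ are elements of $A$, and so is every $\omega$-sequence of subsets of $W$.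
\end{lemma}

\begin{proof}
By (K5), $n\mapsto{}^n(\kappa+2)$ is a $\Sigma_1$ function on $\omega$, so $W\in A$ by (K4).

If $Y\in A$ and $k\colon Y\to\kappa$ is an injection in $A$, then the full power set of $Y$ lies in $A$: every $Z\subseteq Y$ equals $k^{-1}[k[Z]]$, so $\mathcal P(Y)=\{k^{-1}[Z']\mid Z'\in\mathcal P(\kappa)\}$, and (K4) applies. It remains to find such injections.

Ordinal addition and multiplication are $\Sigma_1$ functions by (K5), and the infinite cardinal $\kappa$ is closed under them. Put $\langle\xi,\eta\rangle=\mu\cdot\mu+\xi$, where $\mu=\xi+\eta$. Since $\xi\le\mu$, we have $\mu\cdot\mu\le\langle\xi,\eta\rangle<\mu\cdot\mu+\mu+1\le(\mu+1)\cdot(\mu+1)$, so $\langle\xi,\eta\rangle$ determines $\mu$, and then $\xi$ and $\eta$ by left cancellation. This gives an injection $\kappa\times\kappa\to\kappa$ in $A$. Define an injection $j\colon\kappa+2\to\kappa$ by $j(\xi)=\langle0,\xi\rangle$ for $\xi<\kappa$, $j(\kappa)=\langle1,0\rangle$, $j(\kappa+1)=\langle1,1\rangle$. Define $k\colon W\to\kappa$ by $k(\emptyset)=0$ and $k(w^\frown a)=\langle k(w),j(a)\rangle+1$. Only the empty word has code $0$, and $k(w^\frown a)$ determines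 $k(w)$ and $a$, so $k$ is injective by induction on length. The maps $(n,w)\mapsto\langle n,k(w)\rangle$ and $(\xi,\eta,\zeta)\mapsto\langle\xi,\langle\eta,\zeta\rangle\rangle$ inject $\omega\times W$ and $\kappa^3$ into $\kappa$. All these maps are in $A$.

Hence $\mathcal P(W)$, $\mathcal P(\omega\times W)$ and $\mathcal P(\kappa^3)$ are in $A$. The definition of $\mathfrak M$ quantifies only over $\kappa$, so $\mathfrak M\in A$ by separation. If $\langle p_n\mid n<\omega\rangle$ is a sequence of subsets of $W$, then $Z=\{(n,w)\mid w\in p_n\}\in\mathcal P(\omega\times W)\subseteq A$, and the sequence is $n\mapsto\{w\in W\mid(n,w)\in Z\}$, which is in $A$ by (K2) and (K4).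
\end{proof}

The conditions ``$m\in\mathfrak M$'', ``$p\subseteq W$'' and ``$\mathcal G=(T,M)$ is a group with $T\subseteq\mathcal P(W)$'' are $\Delta_0$. The operations of Section~\ref{sec:types} are total $\Sigma_1$ functions, for the following reasons.
\begin{enumerate}
\item[(O1)] The value of $w\in W$ in a group $\mathcal G$ under an assignment $f\in A$ of group elements to the letters is defined from $(\mathcal G,f,w)$ by recursion on the length of $w$. By (K2) and (K4) we obtain $(m,g)\mapsto t^m(g)$ for $g\in\kappa$, and $m\mapsto\mathcal G^m_0$.
\item[(O2)] The substitution $(m,g,\varepsilon,w)\mapsto w[x^\varepsilon gx^{-\varepsilon}]$ is a recursion on length; $m$ is needed to find $g^{-1}$. By (K2) we obtain $(m,p,g,\varepsilon)\mapsto p^{(g,\varepsilon)}$, and ``$p$ is grounded in $\mathcal G$'' is $\Delta_1$ by (K1).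
\item[(O3)] The assignment in Definition~\ref{def:conj} is a $\Sigma_1$ function of $(m,\mathcal G,p,y,\varepsilon)$ by (O2) and (K4). By (O1) and (K2) we obtain $(m,\mathcal G,p,y,\varepsilon)\mapsto p\langle y,\varepsilon\rangle_{\mathcal G}$.
\end{enumerate}

\begin{lemma}\label{lem:sigma}
The map $(m,\alpha)\mapsto\mathcal G^m_\alpha$ is a total $\Sigma_1$ function from $\mathfrak M\times\delta$ to $A$.
\end{lemma}

\begin{proof}
Let $m\in\mathfrak M$ and let $\mathcal G=(T,M)\in A$ be a group with $T^m_0\subseteq T\subseteq\mathcal P(W)$. Read Lemma~\ref{lem:next} with $\mathcal G$ in place of $\mathcal G_\alpha$. The functions $F^p_\varepsilon$ on $T$ are $\Sigma_1$ in $(m,\mathcal G,p,\varepsilon)$ by (O3) and (K4), and (i) quantifies only over $\kappa$, $\{\pm1\}$ and $T$, so (i) is $\Delta_1$. For $p$ satisfying (i), the map $u^p_w$ is defined by recursion on the length of $w$, so (ii) is $\Delta_1$. Let $T^+$ be the set of $p\in\mathcal P(W)$ satisfying (i) and (ii), and let $M^+$ be the set of $(p,q,r)\in(T^+)^3$ with $r^{(g,1)}=p\langle q^{(g,1)},1\rangle_{\mathcal G}$ for all $g\in\kappa$. Since $\mathcal P(W)\in A$, (K2) shows that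 $\operatorname{Next}\colon(m,\mathcal G)\mapsto(T^+,M^+)$ is a total $\Sigma_1$ function. By Lemma~\ref{lem:next}, $\operatorname{Next}(m,\mathcal G^m_\alpha)=\mathcal G^m_{\alpha+1}$ whenever $\mathcal G^m_\alpha\in A$. The recursion that starts with $\mathcal G^m_0$, applies $\operatorname{Next}$ at successors and takes componentwise unions at limits produces the groups $\mathcal G^m_\alpha$, and (K5) applies.
\end{proof}

Consequently ``$p\in T^m_\gamma$'' and ``$p$ is $\gamma$-grounded for $m$'' are $\Delta_1$, and $(m,\gamma,p,y,\varepsilon)\mapsto p\langle y,\varepsilon\rangle_\gamma$ is a total $\Sigma_1$ function. Since $T_\delta=\bigcup_{\gamma<\delta}T_\gamma$, membership in $T_\delta$ is $\Sigma_1$. The next section shows that non-membership is $\Sigma_1$ as well.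

\section{Refutations and the proof of Theorem~\ref{thm:main}}\label{sec:refute}

Fix $m\in\mathfrak M$ for the moment and drop it from the notation. We imitate descents in $\mathcal P(W)$. A set $p\notin T_\delta$ can fail to be a type in three ways. Some $p^{(g,\varepsilon)}$ may lie outside $T_\delta$; then we move to it. Otherwise the formal conjugates $p\langle y,\varepsilon\rangle$ are defined, and one of them may lie outside $T_\delta$; then we move to that one. The remaining case has no counterpart in Section~\ref{sec:norm}, where part (a) excluded it: all formal conjugates lie in $T_\delta$, as for the impostors of Remark~\ref{rem:impostor} when $a$ normalizes $G_\delta$. Then $p$ formally normalizes some stage $\beta<\delta$ and yet does not enter at stage $\beta+1$, which no type can do. In this case we let $p$ stay where it is.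

\begin{definition}\label{def:refute}
Let $\gamma<\delta$ and $p,p'\subseteq W$. We call $p'$ a \emph{$\gamma$-successor} of $p$ if one of the following holds.
\begin{enumerate}
\item[(S1)] $p'=p^{(g,\varepsilon)}$ for some $g\in G$ and $\varepsilon=\pm1$.
\item[(S2)] $p$ is $\gamma$-grounded and $p'=p\langle y,\varepsilon\rangle_\gamma$ for some $y\in T_\gamma$ and $\varepsilon=\pm1$.
\item[(S3)] $p'=p$, and there is $\beta<\gamma$ such that $p$ is $\beta$-grounded and $p\langle y,\varepsilon\rangle_\beta\in T_\beta$ for all $y\in T_\beta$ and $\varepsilon=\pm1$.
\end{enumerate}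
A \emph{refutation of $p$ at $\gamma$} is a sequence $\langle p_n\mid n<\omega\rangle$ in $\mathcal P(W)\setminus T_\gamma$ with $p_0=p$ such that $p_{n+1}$ is a $\gamma$-successor of $p_n$ for all $n$.
\end{definition}

Two properties are immediate from the form of the definition. \emph{Persistence}: a $\gamma$-successor of $p$ is a $\gamma'$-successor of $p$ whenever $\gamma\le\gamma'<\delta$. For (S2) this is Lemma~\ref{lem:conj}(a), and for (S3) the same $\beta$ works; this is why (S3) refers to a stage $\beta<\gamma$ and not to $\gamma$ itself. \emph{Complexity}: all quantifiers are bounded by $\kappa$, $\{\pm1\}$, $\gamma$, $T_\gamma$, $T_\beta$ or $\omega$, so by (K1) the relations ``$p'$ is a $\gamma$-successor of $p$ for $m$'' and ``$s$ is a refutation of $p$ at $\gamma$ for $m$'' are $\Delta_1$ on $A$.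

\begin{lemma}[Soundness]\label{lem:sound}
If $p$ has a refutation at some $\gamma<\delta$, then $p\notin T_\delta$.
\end{lemma}

\begin{proof}
Let $\langle p_n\mid n<\omega\rangle$ be a refutation at $\gamma$, and suppose $p_0=t(e_0)$ with $e_0\in G_\delta$. We show that if $p_n=t(e_n)$ with $e_n\in G_\delta$, then $p_{n+1}=t(e_n^\varepsilon be_n^{-\varepsilon})$ for some $b\in G_\gamma$ and $\varepsilon=\pm1$. In case (S1) this is \eqref{eq:one}, with $b=g\in G\subseteq G_\gamma$. In case (S2) it is Lemma~\ref{lem:conj}(b). Case (S3) cannot occur: Lemma~\ref{lem:conj}(b) would give $e_n^\varepsilon G_\beta e_n^{-\varepsilon}\subseteq G_\beta$ for both signs, so $e_n\in G_{\beta+1}\subseteq G_\gamma$ by Lemma~\ref{lem:central}(b), contrary to $p_n\notin T_\gamma$.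

So all $p_n$ are types, and the elements $e_n=t^{-1}(p_n)\in G_\delta\setminus G_\gamma$ form a descent from $e_0$ over $\gamma$ for the normalizer tower of $G$ in $G_\delta$. By Lemma~\ref{lem:descent}, $e_0$ lies in no stage of this tower. But its stage $\delta$ is $G_\delta$ by Lemma~\ref{lem:central}(b), a contradiction.
\end{proof}

\begin{lemma}[Completeness]\label{lem:complete}
If $p\subseteq W$ and $p\notin T_\delta$, then $p$ has a refutation in $A$ at some $\gamma<\delta$.
\end{lemma}

\begin{proof}
We first show that every $q\in\mathcal P(W)\setminus T_\delta$ has, for some $\gamma<\delta$, a $\gamma$-successor $q'\notin T_\delta$.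

\emph{Case 1: $q^{(g,\varepsilon)}\notin T_\delta$ for some $g$ and $\varepsilon$.} Let $q'$ be this set and use (S1).

Otherwise each $q^{(g,\varepsilon)}$ lies in some $T_\gamma$ with $\gamma<\delta$. Lemma~\ref{lem:bound} with $a=\kappa\times\{\pm1\}$ gives $\gamma_0<\delta$ such that $q$ is $\gamma_0$-grounded. For $y\in T_\delta$ and $\varepsilon=\pm1$ let $F(y,\varepsilon)=q\langle y,\varepsilon\rangle_\gamma$ for any $\gamma$ with $\gamma_0\le\gamma<\delta$ and $y\in T_\gamma$. By Lemma~\ref{lem:conj}(a) the value does not depend on $\gamma$, and $F$ is a $\Sigma_1$ function, the choice of $\gamma$ being an existential quantifier over $A$.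

\emph{Case 2: $F(y,\varepsilon)\notin T_\delta$ for some $y$ and $\varepsilon$.} Let $q'$ be this set and use (S2).

\emph{Case 3: $F$ maps $T_\delta\times\{\pm1\}$ into $T_\delta$.} Lemma~\ref{lem:closure}, applied to the chain $\langle T_\alpha\mid\alpha\le\delta\rangle$, gives $\beta$ with $\gamma_0<\beta<\delta$ and $F[T_\beta\times\{\pm1\}]\subseteq T_\beta$. By (S3), $q'=q$ is a $(\beta+1)$-successor of $q$.

By DC there is a sequence $\langle p_n\mid n<\omega\rangle$ in $\mathcal P(W)\setminus T_\delta$ with $p_0=p$ such that for every $n$ there is $\gamma<\delta$ for which $p_{n+1}$ is a $\gamma$-successor of $p_n$. The sequence lies in $A$ by Lemma~\ref{lem:coding}, so this condition on $(n,\gamma)$ is $\Delta_1$. Lemma~\ref{lem:bound} with $a=\omega$ and persistence give one $\gamma<\delta$ that works for all $n$. Since $T_\gamma\subseteq T_\delta$, the sequence is a refutation of $p$ at $\gamma$.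
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:complete}, for every $(m,p)\in\mathfrak M\times\mathcal P(W)$ there is $\gamma<\delta$ such that
\[
p\in T^m_\gamma\qquad\text{or}\qquad\text{there is $s\in A$ that is a refutation of $p$ at $\gamma$ for $m$.}
\]
This condition is $\Sigma_1$, and $\mathfrak M\times\mathcal P(W)\in A$. By Lemma~\ref{lem:bound} there is $\beta<\delta$ such that every pair $(m,p)$ has a witness $\gamma\le\beta$. Fix $m\in\mathfrak M$ with group $G$, and let $p\in T^m_{\beta+1}$. Then $p\in T^m_\delta$, so $p$ has no refutation by Lemma~\ref{lem:sound}, and therefore $p\in T^m_\gamma\subseteq T^m_\beta$. Thus $T^m_{\beta+1}=T^m_\beta$. Since $t^m$ is injective, $G_{\beta+1}=G_\beta$, that is, $\tau(G)\le\beta$. Every centerless group of cardinality $\kappa$ is isomorphic to one with underlying set $\kappa$, and isomorphic groups have the same height.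
\end{proof}

\begin{remark}\label{rem:uses}
The hypothesis $\mathcal P(\kappa)\in A$ enters only through Lemma~\ref{lem:coding}, in three roles. The set $\mathcal P(W)\in A$ carries the successor step and the final collection. The set $\mathfrak M\in A$ makes the bound uniform in $G$. The $\omega$-sequences of subsets of $W$ make the bound strict. The only choice principle used is DC, in Lemma~\ref{lem:complete}. By Lemma~\ref{lem:sigma} and (K4), the towers $\langle\mathcal G^m_\alpha\mid\alpha\le\beta\rangle$, $m\in\mathfrak M$, are elements of $A$.
\end{remark}

\section{Normalizer towers that compute ranks in trees}\label{sec:trees}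

For parts (c) and (d) of Theorem~\ref{thm:norm} we build groups in which a descent amounts to an infinite path through a given tree and the stage at which an element enters is a rank in that tree.

Let $I$ be a set and let $S$ be a set of nonempty finite sequences from $I$ that is closed under nonempty initial segments. The \emph{children} of $s\in S$ are the sequences $s^\frown n\in S$ with $n\in I$. Call $s$ \emph{well-founded} if no infinite path through $S$ extends $s$. A node is well-founded if and only if all its children are. By DC, every nonempty set of well-founded nodes has a member with no child in the set, so we may define $\operatorname{rk}(s)=\sup\{\operatorname{rk}(s')+1\mid s'\text{ a child of }s\}$ for well-founded $s$. Put $\operatorname{rk}(s)=\infty$, larger than all ordinals, for the other nodes. Then for every ordinal $\alpha$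
\begin{equation}\label{eq:rank}
\operatorname{rk}(s)\le\alpha\iff\operatorname{rk}(s')<\alpha\text{ for all children $s'$ of }s.
\end{equation}

Let $V$ be the vector space over $\mathbb F_2$ with basis $\{a_s\mid s\in S\}$. For $n\in I$ and $j\in\{0,1\}$ define a linear map $D^j_n$ on $V$ by
\[
D^j_na_s=\begin{cases}a_{s^\frown n}&\text{if }|s|\equiv j\pmod2\text{ and }s^\frown n\in S,\\0&\text{otherwise.}\end{cases}
\]
The parity condition is there to make $1+D^j_n$ invertible: it gives $(D^j_n)^2=0$, hence $(1+D^j_n)^2=1$. Let $H$ be the free group on generators $h^j_n$, acting on $V$ by $h^j_n\mapsto1+D^j_n$, and let $\Gamma=V\rtimes H$. We write $V$ additively and $kv$ for the action, so that in $\Gamma$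
\begin{equation}\label{eq:semi}
v\cdot k\cdot v^{-1}=(v-kv)\cdot k\qquad(v\in V,\ k\in H).
\end{equation}
For example, if $S=\{\langle0\rangle,\langle1\rangle,\langle1,0\rangle\}$, then the only nonzero value of a map $D^j_n$ on a basis vector is $D^1_0a_{\langle1\rangle}=a_{\langle1,0\rangle}$. The vectors $a_{\langle0\rangle}$ and $a_{\langle1,0\rangle}$ are fixed by $H$ and enter at stage $1$, while $a_{\langle1\rangle}$ conjugates $h^1_0$ to $a_{\langle1,0\rangle}\cdot h^1_0\notin H$ and has to wait until stage $2$.

\begin{lemma}\label{lem:tree}
For every ordinal $\alpha$ we have $N_\alpha=V_\alpha H$, where $V_\alpha$ is the span of $\{a_s\mid\operatorname{rk}(s)<\alpha\}$. The height of the tower is $\sup\{\operatorname{rk}(s)+1\mid s\in S\text{ well-founded}\}$. If $A$ is a transitive model of KP with $\omega,I,S\in A$, then $H\le\Gamma$ are in $A$.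
\end{lemma}

\begin{proof}
Each $V_\alpha$ is mapped into itself by all $D^j_n$, because children have smaller rank. So $V_\alpha$ is invariant under the involutions $1+D^j_n$, hence under $H$, and $V_\alpha H$ is a subgroup. We argue by induction on $\alpha$. We have $V_0=0$, and at limits both sides are unions. Assume $N_\alpha=V_\alpha H$.

An element $v\cdot h$ with $v\in V$, $h\in H$ normalizes $V_\alpha H$ if and only if $v$ does, since $h\in V_\alpha H$. The element $v$ commutes with $V_\alpha$ and equals its own inverse, so by \eqref{eq:semi} it normalizes $V_\alpha H$ if and only if $(k-1)v\in V_\alpha$ for all $k\in H$. The set of $k$ with this property is a subgroup of $H$, because $V_\alpha$ is invariant and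
\[
(kl-1)v=k(l-1)v+(k-1)v,\qquad(k^{-1}-1)v=-k^{-1}(k-1)v.
\]
So it suffices to test the generators: $v\in N_{\alpha+1}$ if and only if $D^j_nv\in V_\alpha$ for all $n$ and $j$. Write $v=\sum_{s\in E}a_s$ with $E\subseteq S$ finite. Then $D^j_nv$ is the sum of the distinct basis vectors $a_{s^\frown n}$ with $s\in E$, $|s|\equiv j$ and $s^\frown n\in S$; there is no cancellation. Hence the condition says that all children of all $s\in E$ have rank less than $\alpha$. By \eqref{eq:rank} this means $v\in V_{\alpha+1}$. Thus $N_{\alpha+1}=V_{\alpha+1}H$.

The height is therefore the least ordinal that is not the rank of a node. The ordinal ranks form an initial segment of $\mathrm{On}$: if $\eta\le\operatorname{rk}(s)<\infty$, take a node of least rank $\ge\eta$; if its rank exceeded $\eta$, then by \eqref{eq:rank} it would have a child of rank $\ge\eta$, which is smaller. This gives the formula for the height.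

Finally, realize $V$ as the set of finite subsets of $S$ under symmetric difference and $H$ as the set of reduced words. Both sets lie in $A$ because $\omega\in A$, and reduction of words and the action of $H$ on $V$ are recursions on length.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:norm}\textup{(d)}]
Let $I=\beta$ and let $S\in A$ be the set of nonempty finite strictly decreasing sequences of ordinals below $\beta$. All nodes are well-founded. The children of a node with last entry $\xi$ have the last entries $\eta<\xi$, so by induction on $\xi$ its rank is $\xi$. Thus the ranks are exactly the ordinals below $\beta$, and the height is $\beta$ by Lemma~\ref{lem:tree}. If $A$ is closed under $\omega$-sequences, then every $\omega$-sequence from a group $\Gamma\in A$ lies in $A$, since $\Gamma\subseteq A$.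
\end{proof}

The closure assumption in the second sentence of (d) is satisfied by the models $\mathsf H(\lambda)$ of Remark~\ref{rem:hlambda}. Some such assumption is needed: a nontrivial group has uncountably many $\omega$-sequences, so for countable $A$ only the trivial group satisfies the hypothesis of (b).

For (c) recall that $\omega_1^{CK}$ is the least ordinal that is not the order type of a computable well-ordering, that $L_{\omega_1^{CK}}$ is a transitive model of KP of height $\omega_1^{CK}$ containing $\omega$, and that its subsets of $\omega$ are exactly the hyperarithmetic sets. By a theorem of Kleene, there is a computable tree $S^*\subseteq{}^{<\omega}\omega$ with an infinite path but no hyperarithmetic infinite path.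

\begin{proof}[Proof of Theorem~\ref{thm:norm}\textup{(c)}]
Let $A=L_{\omega_1^{CK}}$, $I=\omega$, and let $S$ be the set of nonempty nodes of $S^*$. Being computable, $S$ lies in $A$, so the countable groups $H\le\Gamma$ of Lemma~\ref{lem:tree} are in $A$. By part (a) the height $\eta$ is at most $\omega_1^{CK}$. Suppose $\eta<\omega_1^{CK}$. All well-founded nodes have rank less than $\eta$, so the set $B$ of nodes that are not well-founded is $\{s\in S\mid a_s\notin N_\eta\}$. Since $N_\eta\in A$, we get $B\in A$. The set $B$ is nonempty because $S^*$ has an infinite path, and every node of $B$ has a child in $B$. Fix $s_0\in B$ and let $s_{k+1}=s_k{}^\frown n$ for the least $n$ with $s_k{}^\frown n\in B$. By (K5) and (K4), $\bigcup_ks_k$ lies in $A$. It is an infinite path through $S^*$, and it is hyperarithmetic because its graph, coded by a computable pairing function, is a subset of $\omega$ in $A$. This contradicts the choice of $S^*$, so $\eta=\omega_1^{CK}$.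
\end{proof}

In these groups a path through $S$ yields a descent over $0$. If $s^\frown n\in S$, $k=h^j_n$ with $j\equiv|s|$, and $h\in H$, then \eqref{eq:semi} gives
\[
(a_s\cdot h)\,(h^{-1}kh)\,(a_s\cdot h)^{-1}=a_s\cdot k\cdot a_s^{-1}=a_{s^\frown n}\cdot k,
\]
so one can follow the path step by step without entering $H$. In example (c) the paths exist but $A$ contains none of them, and the tower uses all ordinals of $A$. For automorphism towers of groups of cardinality $\kappa$, Lemma~\ref{lem:coding} excludes this situation as soon as $\mathcal P(\kappa)\in A$.

\begin{thebibliography}{9}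

\bibitem{talk}
\emph{Automorphism Towers},
\texttt{http://www.math.uni-bonn.de/people/pluecke/talks/Basic\_2016\_talk.pdf}

\bibitem{barwise}
Barwise, \emph{Admissible Sets and Structures}.

\end{thebibliography}
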